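\title{Martin's Axiom does not prove $\omega_1\to(\omega_1,\omega^2+2)^2$}

\begin{abstract}
We show that if ZFC is consistent, then so is ZFC together with $\mathrm{MA}_{\omega_1}$ and $\omega_1\not\to(\omega_1,\omega^2+2)^2$. Hence, if ZFC is consistent, Martin's Axiom for $\omega_1$ dense sets proves $\omega_1\to(\omega_1,\alpha)^2$ for no countable $\alpha\ge\omega^2+2$. The counterexample is a generic graph whose edges carry labels that bound the order types of cliques. Martin's Axiom is then forced by a finite support iteration that destroys the countable chain condition of every poset that would damage the graph. We also show that $\mathrm{MA}_{\omega_1}$ implies $\omega_1\to(\omega_1,\alpha)^2$ for all $\alpha\le\omega^2$.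
\end{abstract}

\section{The question and the results}\label{sec:intro}

For a set $X$ of ordinals and an ordinal $\alpha$, let $[X]^\alpha$ be the collection of subsets of $X$ of order type $\alpha$; thus $[X]^2$ is the set of unordered pairs from $X$. For ordinals $\beta,\alpha$, the partition relation $\omega_1\to(\beta,\alpha)^2$ says that for every partition $[\omega_1]^2=K_0\cup K_1$ there is $A\in[\omega_1]^\beta$ with $[A]^2\subseteq K_0$ or there is $B\in[\omega_1]^\alpha$ with $[B]^2\subseteq K_1$. We read $K_1$ as a graph $G\subseteq[\omega_1]^2$. A set $C$ is a \emph{clique} of $G$ if $[C]^2\subseteq G$, and a set $X$ is \emph{independent} if $[X]^2\cap G=\emptyset$. The subsets of $\omega_1$ of type $\omega_1$ are the uncountable ones, so $\omega_1\to(\omega_1,\alpha)^2$ says: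
\begin{quote}
every graph on $\omega_1$ with no uncountable independent set has a clique of type $\alpha$.
\end{quote}
The relation becomes stronger as $\alpha$ grows, since a clique of type $\alpha$ contains cliques of all smaller types. It holds for $\alpha=\omega$; this is the Dushnik--Miller theorem. It fails for $\alpha=\omega_1$: fix distinct reals $x_\xi$ $(\xi<\omega_1)$ and join $\xi<\eta$ when $x_\xi<x_\eta$. An uncountable clique or independent set would give a strictly monotone $\omega_1$-sequence of reals, and the gaps between consecutive terms would contain uncountably many distinct rationals. So the relation measures how long a countable clique is forced by the absence of a large independent set.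

\emph{Martin's Axiom for $\omega_1$ dense sets}, $\mathrm{MA}_{\omega_1}$, says that for every partial order $P$ with the countable chain condition (ccc: every set of pairwise incompatible elements is countable) and every family of $\omega_1$ dense subsets of $P$, some filter on $P$ meets all of them. The following question is posed in \cite{EvenMore}.

\medskip
\noindent\textbf{Question.} Does $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ prove that $\omega_1\to(\omega_1,\alpha)^2$ for all $\alpha<\omega_1$?
\medskip

According to \cite{EvenMore}, by an unpublished result of J.~Hirschorn the simplest open case is whether or not $\omega_1\to(\omega_1,\omega^2+2)^2$ is decided by $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$.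

There is a reason to guess that the answer is yes. Assume $\mathrm{MA}_{\omega_1}$ and let $G$ have no uncountable independent set. Then for every uncountable $X\subseteq\omega_1$ the poset of finite independent subsets of $X$ fails to be ccc, and an uncountable antichain in it is a rich supply of edges. From such an antichain one obtains a clique $C\subseteq X$ of type $\omega$ and an uncountable set $Y\subseteq X$ above $C$ that is completely joined to $C$ (Lemma~\ref{lem:omega-step}). Repeating this inside $Y$ produces cliques $C_0,C_1,\dots$ and uncountable sets $Y_0\supseteq Y_1\supseteq\cdots$, and $\bigcup_mC_m$ is a clique of type $\omega^2$. To continue one needs points in $\bigcup_m C_m$'s common neighborhood, for instance in $\bigcap_mY_m$. There is much freedom in the choices, and one may hope that Martin's Axiom can keep this intersection uncountable. The main theorem shows that it cannot always do so.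

\begin{theorem}\label{thm:main}
If $\mathrm{ZFC}$ is consistent, then so is $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}+2^{\aleph_0}=\aleph_2$ together with the following statement: there is a graph $G\subseteq[\omega_1]^2$ with no uncountable independent set such that for every edge $\{b,b'\}\in G$ with $b<b'$ the set $\{\alpha<b:\{\alpha,b\},\{\alpha,b'\}\in G\}$ contains no clique of type $\omega^2$. Such a graph witnesses $\omega_1\not\to(\omega_1,\omega^2+2)^2$.
\end{theorem}

A clique of type $\alpha\ge\omega^2+2$ contains one of type $\omega^2+2$. So the answer to the question is no: if ZFC is consistent, then $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ does not prove $\omega_1\to(\omega_1,\alpha)^2$ for any $\alpha$ with $\omega^2+2\le\alpha<\omega_1$. The argument sketched above gives the complementary result.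

\begin{theorem}\label{thm:positive}
$\mathrm{MA}_{\omega_1}$ implies $\omega_1\to(\omega_1,\alpha)^2$ for all $\alpha\le\omega^2$.
\end{theorem}

The case $\alpha=\omega^2+1$ is not settled here. The two theorems together describe the graph $G$ of Theorem~\ref{thm:main} rather precisely: it has cliques of type $\omega^2$, but for each such clique $C$ the points above $C$ that are joined to all of $C$ form an independent set, hence a countable one.

Sections~\ref{sec:prelim}--\ref{sec:iteration} prove Theorem~\ref{thm:main}. The graph is defined in Section~\ref{sec:labeled}, and Section~\ref{sec:systems} explains the plan for forcing $\mathrm{MA}_{\omega_1}$ over it. Section~\ref{sec:positive} proves Theorem~\ref{thm:positive}; it uses only Section~\ref{sec:prelim} and is not needed for Theorem~\ref{thm:main}.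

\section{Conventions and background}\label{sec:prelim}

\subsection*{Graphs}
For finite sets of ordinals, $F<F'$ means $\max F<\min F'$, and is regarded as true if one of the sets is empty. We write $\{x<y\}$ for the pair $\{x,y\}$ with $x<y$. A natural number $N$ is the set $\{0,\dots,N-1\}$. A graph is a set of unordered pairs of ordinals, $G[W]=G\cap[W]^2$, and a \emph{forest} is a graph without cycles. An indexed family of graphs is \emph{jointly acyclic} if members with different indices have no common edge and the union of the family is a forest. Joint acyclicity is preserved when we pass to a subfamily, shrink the members, replace some members by their union, or split a member into edge-disjoint subgraphs. A set \emph{crosses} an ordinal $\delta$ if it has an element $<\delta$ and an element $\ge\delta$. If no edge of a graph crosses $\delta$, then the vertex set of a path or cycle in the graph does not cross $\delta$.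

\subsection*{Uncountable families}
The \emph{$\Delta$-system lemma} says that if $a_\xi$ is a finite set for each $\xi$ in an uncountable set $\Xi$, then there are an uncountable $\Xi'\subseteq\Xi$ and a set $a$, the \emph{root}, with $a_\xi\cap a_\eta=a$ for all distinct $\xi,\eta\in\Xi'$. A \emph{club} is a closed unbounded subset of $\omega_1$. If $\mathcal C_\alpha$ $(\alpha<\omega_1)$ are clubs, then the diagonal intersection $\{\delta<\omega_1:\delta\in\mathcal C_\alpha\text{ for all }\alpha<\delta\}$ is a club.

\subsection*{Forcing}
Posets have a largest element $1$, and $q\le p$ means that $q$ is stronger. We speak of generic extensions in the usual way; the arguments translate into relative consistency proofs. Forcing with a ccc poset preserves cardinals. We write $\dot{\mathcal G}$ for the name of the generic filter.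

\begin{lemma}\label{lem:ccc}
Let $P$ be a ccc poset.
\begin{itemize}
\item[(a)] Suppose that $p$ forces: $\psi(\gamma)$ holds for some $\gamma<\omega_1$, and $\psi(\gamma)$ implies $\psi(\gamma')$ for $\gamma<\gamma'<\omega_1$. Then there is $\gamma<\omega_1$ with $p\Vdash\psi(\gamma)$.
\item[(b)] If $p_\xi\in P$ for $\xi$ in an uncountable set $\Xi\subseteq\omega_1$, then some condition forces that $\{\xi\in\Xi:p_\xi\in\dot{\mathcal G}\}$ is uncountable.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The conditions $q$ that force $\psi(\gamma_q)$ for some $\gamma_q<\omega_1$ are dense below $p$. A maximal antichain of such conditions below $p$ is countable; let $\gamma$ be the supremum of the $\gamma_q$ over it. (b) Otherwise $1$ forces that the set is bounded in $\omega_1$, and by (a) that it is bounded by a fixed $\xi_0<\omega_1$. But $p_\xi$ with $\xi_0<\xi\in\Xi$ forces $\xi$ into the set.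
\end{proof}

In a \emph{finite support iteration} $\langle P_\gamma,\dot Q_\gamma:\gamma<\delta\rangle$, a condition $p\in P_\delta$ is a function on $\delta$ with $p\restriction\gamma\Vdash p(\gamma)\in\dot Q_\gamma$ whose support $\mathrm{supp}(p)$, the set of coordinates where $p(\gamma)$ is not the name of the largest element, is finite. We use four textbook facts, for $\gamma\le\delta$.
\begin{itemize}
\item[(I1)] If each $\dot Q_\gamma$ is forced to be ccc, then $P_\delta$ is ccc.
\item[(I2)] If $\mathcal G_\gamma$ is $P_\gamma$-generic and $p\in P_\delta$ has $p\restriction\gamma\in\mathcal G_\gamma$, then $\mathcal G_\gamma$ extends to a $P_\delta$-generic filter containing $p$.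
\item[(I3)] If $p,q\in P_\delta$ have disjoint supports on $[\gamma,\delta)$ and $r\le p\restriction\gamma,\,q\restriction\gamma$ in $P_\gamma$, then $p$ and $q$ have a common extension: follow $r$ below $\gamma$, and $p$ or $q$ on their supports from $\gamma$ on.
\item[(I4)] If $\delta=\omega_2$ and $P_{\omega_2}$ is ccc, then every subset of $\omega_1$ or of $\omega_1\times\omega_1$ in the extension by $P_{\omega_2}$ lies in the extension by some $P_\gamma$, $\gamma<\omega_2$.
\end{itemize}

\subsection*{The ground model}
A \emph{Kurepa tree} is a tree of height $\omega_1$ with countable levels and at least $\aleph_2$ cofinal branches. For the proof of Theorem~\ref{thm:main} we work over a model $V$ of ZFC + GCH in which there is a Kurepa tree; the constructible universe $L$ is such a model, by a theorem of Solovay. Fix distinct cofinal branches indexed by $\iota<\omega_2$, let $v_\iota(\beta)$ be the node of the $\iota$-th branch on level $\beta$, let $j_\beta$ inject level $\beta$ into $\omega$, and put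
\[
\varphi_\iota(\beta)=j_\beta(v_\iota(\beta)),\qquad \varphi_\iota:\omega_1\to\omega .
\]
Two distinct branches agree exactly on a bounded initial segment. So for $\iota\ne\kappa$ there is $\gamma<\omega_1$ with $\varphi_\iota(\beta)\ne\varphi_\kappa(\beta)$ for all $\beta\ge\gamma$; we say that such a $\gamma$ is \emph{above the agreements} of $\varphi_\iota$ and $\varphi_\kappa$. The tree is used only through these functions, and GCH only to count names in Section~\ref{sec:iteration}. All further models are ccc extensions of $V$. They have the same $\omega_1$ and $\omega_2$, and the property of the $\varphi_\iota$ persists.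

\section{Labeled graphs}\label{sec:labeled}

The bound on cliques has to survive a long iteration, so we want it to be witnessed by an object whose meaning is the same in all extensions. A set of ordinals has type at most $\omega$ if and only if it carries a strictly increasing map into $\omega$. We therefore attach to each edge $e$ finitely many colors, and a rank function that is increasing along the monochromatic cliques below $e$.

\begin{definition}\label{def:labeled}
A \emph{labeled graph} on a set $a\subseteq\omega_1$ consists of a graph $G\subseteq[a]^2$, a function $N:G\to\omega\setminus\{0\}$ and, for each edge $e=\{b<b'\}\in G$, two functions $r_e:A_e\to N(e)$ (the \emph{color}) and $n_e:A_e\to\omega$ (the \emph{rank}) on the set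
\[
A_e=\{\alpha\in a:\alpha<b,\ \{\alpha,b\}\in G,\ \{\alpha,b'\}\in G\},
\]
such that
\begin{itemize}
\item[$(*)$] if $\alpha<\alpha'$ are in $A_e$, $\{\alpha,\alpha'\}\in G$ and $r_e(\alpha)=r_e(\alpha')$, then $n_e(\alpha)<n_e(\alpha')$.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:cliques}
In a labeled graph on $\omega_1$, no set $A_e$ contains a clique of type $\omega\cdot(N(e)+1)$. In particular no $A_e$ contains a clique of type $\omega^2$, and $G$ has no clique of type $\omega^2+2$. This remains true in every extension with the same $\omega_1$.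
\end{lemma}

\begin{proof}
Let $C\subseteq A_e$ be a clique of type $\omega\cdot(N(e)+1)$ and split it into $N(e)+1$ consecutive blocks of type $\omega$. In each block some color occurs infinitely often, so one color $c$ occurs infinitely often in two blocks. By $(*)$, $n_e$ is strictly increasing on the points of $C$ of color $c$. But a point of color $c$ in the later block has infinitely many points of color $c$ below it, which is impossible for a strictly increasing map into $\omega$. If $b<b'$ are the last two points of a clique of type $\omega^2+2$, then the other points form a clique of type $\omega^2$ in $A_{\{b,b'\}}$. Finally, a labeled graph remains a labeled graph in every extension.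
\end{proof}

\begin{remark}\label{rem:unbounded}
If $N(e)\le N$ for all $e$, the proof excludes cliques of type $\omega\cdot(N+1)+2<\omega^2$. By Theorem~\ref{thm:positive}, a labeled graph with no uncountable independent set must therefore have unbounded $N$ in a model of $\mathrm{MA}_{\omega_1}$. In the construction below, $N(e)$ is made large in order to leave colors free for later use.
\end{remark}

The \emph{restriction} of a labeled graph to $a'\subseteq a$ consists of $G[a']$, the restriction of $N$, and the restrictions of $r_e,n_e$ to $A_e\cap a'$; it is a labeled graph on $a'$. Let $\mathbb P$ be the set of labeled graphs $p$ on finite sets $a_p\subseteq\omega_1$, with $q\le p$ if $a_p\subseteq a_q$ and $p$ is the restriction of $q$ to $a_p$. We write $G_p$ for the graph of $p$. Adding an isolated vertex changes no set $A_e$, so the conditions containing a given ordinal are dense, and the union of a generic filter is a labeled graph $\mathbb G=(G,N,r,n)$ on $\omega_1$. We put $V_1=V[\mathbb G]$.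

Everything below rests on one operation: joining a point to all points of a finite set that lies above it. The smallest case in which the labels matter is a triangle.

\begin{example}\label{ex:triangle}
Let $q$ be a labeled graph on $\{b_0<b_1<b_2\}$ with all three edges, and let $e=\{b_1,b_2\}$. Then $A_e=\{b_0\}$, and the other two sets $A_{e'}$ are empty.

Suppose that $N(e)=1$ and $n_e(b_0)=0$. Then no extension of $q$ has a point $v<b_0$ adjacent to $b_0,b_1,b_2$: such a $v$ lies in $A_e$, is adjacent to $b_0$ and has the only color, so $(*)$ asks for $n_e(v)<0$. A point $v$ may be joined to $\{b_0,b_1\}$, or to $\{b_2\}$, but not to both sets.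

Suppose instead that $N(e)=2$ and $r_e(b_0)=0$. Then we can add any number of points $v_1<\dots<v_m<b_0$, with any edges among them, and join each to $b_0,b_1,b_2$. Put $r_e(v_l)=1$, $r_{e'}(v_l)=0$ for the other two old edges $e'$, and give $v_l$ rank $l$ for all three old edges. Then $(*)$ holds for pairs $v_l<v_{l'}$ by the ranks and for pairs $v_l<b_0$ by the colors. For a new edge $e''$ we are free to take $N(e'')$ so large that $r_{e''}$ can be injective, and then $(*)$ is vacuous.
\end{example}

The example has two lessons. A set $W$ can receive a point from below if each edge $e$ inside $W$ has a \emph{reserved color}, one that no point of $A_e\cap W$ uses. And a point should be joined to one such set only, because the edges between two sets have no reserved color.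

\section{Systems and good pairs}\label{sec:systems}

\subsection*{The plan}
The usual way to force $\mathrm{MA}_{\omega_1}$ is to force, in $\omega_2$ steps, with every ccc poset of size $\aleph_1$. Some ccc poset $P$ may add an uncountable independent set $\dot X$ to $G$. We cannot force with such a $P$, so we must destroy its ccc instead. Choose conditions $p_\nu$ forcing two points $x_\nu<z_\nu$ into $\dot X$, in increasing blocks. If $x_\nu$ is adjacent to $z_\mu$, then $p_\nu$ and $p_\mu$ are incompatible. So let $Q$ consist of finite sets $s\subseteq\omega_1$ such that $x_\nu$ is adjacent to $z_\mu$ for all $\nu<\mu$ in $s$. If $Q$ adds an uncountable set $H$ of indices, then $\{p_\nu:\nu\in H\}$ is an uncountable antichain of $P$. Four difficulties arise, and each is met by one feature of the definitions below.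

First, two conditions $s<s'$ of $Q$ are compatible only if each $x_\nu$, $\nu\in s$, is adjacent to the whole \emph{target} $W'=\{z_\mu:\mu\in s'\}$. So the property to preserve along the iteration is not the absence of independent sets, but a stronger statement about joining points to finite targets, and by Example~\ref{ex:triangle} targets need reserved colors.

Second, the target of $s\cup s'$ is the union of the targets of $s$ and $s'$, and it must again have reserved colors. For an edge between different blocks the reserved color has to be fixed in advance, independently of $s$. We take $\varphi_\iota(\min e)$, for an index $\iota$ attached to the stage of the iteration.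

Third, to show that $Q$ preserves the property we must amalgamate conditions of $Q$ and, at the same time, join points to the targets of a family named by $Q$. So several targets appear at once, and they may overlap. A point $v$ joined to the target $W'_j$ receives the color reserved by $W'_j$. If $v$ belongs to the $i$-th target of its own block, it must avoid the color reserved by $W'_i$. So different targets must reserve different colors on common edges. Since there are $\omega_2$ stages and only $\omega$ colors, this is where eventually different functions are needed.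

Fourth, a later independent set may consist of points $x_\nu$ that are already committed to a target, and a point can serve one target only. We therefore weaken the requirement: a \emph{demand} is a pair $\{x,y\}$, and it is met if $x$ \emph{or} $y$ is joined to the target. If the demands form a forest, each can be assigned an endpoint of its own. And in every uncountable set there are pairs that close no cycle with the demands of finitely many earlier stages (Lemma~\ref{lem:independent}).

\subsection*{The definitions}
Fix a labeled graph $(G,N,r,n)$ on a set $a\subseteq\omega_1$.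

\begin{definition}\label{def:system}
A \emph{system with $k$ targets} on a finite set $F\subseteq a$ is a sequence $\sigma=(W_i,\rho_i,\mathcal D_i)_{i<k}$ such that
\begin{itemize}
\item[(S1)] $W_i\subseteq F$, $\rho_i:G[W_i]\to\omega$, and for $e\in G[W_i]$ we have $\rho_i(e)<N(e)$ and $r_e(\alpha)\ne\rho_i(e)$ for all $\alpha\in A_e\cap W_i$;
\item[(S2)] $\rho_i(e)\ne\rho_j(e)$ for $i\ne j$ and $e\in G[W_i\cap W_j]$;
\item[(S3)] $\mathcal D_i\subseteq[F]^2$, the family $(\mathcal D_i)_{i<k}$ is jointly acyclic, and no endpoint of a pair in $\mathcal D_i$ lies in $W_i$.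
\end{itemize}
The sets $W_i$ are the \emph{targets}, $\rho_i(e)$ is the color \emph{reserved} by $W_i$, and the pairs in $\mathcal D_i$ are the \emph{demands}; demands need not be edges of $G$. We write $W_i(\sigma),\rho_i(\sigma),\mathcal D_i(\sigma)$ when needed, and $\mathcal D(\sigma)=\bigcup_{i<k}\mathcal D_i$.
\end{definition}

\begin{definition}\label{def:good}
Let $\Lambda\subseteq\omega_2$ and $R\subseteq a$ be finite. Let $\sigma=(W_i,\rho_i,\mathcal D_i)_{i<k}$ on $F$ and $\sigma'=(W'_i,\rho'_i,\mathcal D'_i)_{i<k}$ on $F'$ be systems with $F<F'$. Then $(F,\sigma)$ is \emph{$(\Lambda,R)$-good to} $(F',\sigma')$ if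
\begin{itemize}
\item[(g1)] for $i<k$ and $\{x,y\}\in\mathcal D_i$, one of $x,y$ is adjacent in $G$ to all points of $W'_i$;
\item[(g2)] for $i<k$, $e\in G[W'_i]$ and $\alpha\in A_e\cap W_i$, we have $r_e(\alpha)\ne\rho'_i(e)$;
\item[(g3)] for $\beta\in F$, $b\in F'$ with $e=\{\beta,b\}\in G$ and $\iota\in\Lambda$, we have $\varphi_\iota(\beta)<N(e)$ and $r_e(\alpha)\ne\varphi_\iota(\beta)$ for all $\alpha\in A_e\cap(F\cup R)$.
\end{itemize}
\end{definition}

Condition (g1) says that the demands of the lower system are met by the targets of the upper one. Conditions (g2) and (g3) say that the targets can be merged: for $\iota\in\Lambda$, the set $W_i\cup W'_i$ satisfies (S1) when we reserve $\rho_i(e)$ for $e\subseteq W_i$, $\rho_i'(e)$ for $e\subseteq W'_i$, and $\varphi_\iota(\min e)$ for the remaining edges. For these three kinds of edges this follows from (S1) for $\sigma$, from (S1) for $\sigma'$ with (g2), and from (g3). The set $R$ will hold the points coming from the root of a $\Delta$-system.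

Whether $\sigma$ is a system on $F$ depends only on the restriction of the labeled graph to $F$. Whether $(F,\sigma)$ is $(\Lambda,R)$-good to $(F',\sigma')$ depends only on the restriction to $F\cup F'\cup R$ and on the $\varphi_\iota$. So for $\mathbb G$ both notions have the same meaning in all extensions of $V_1$.

A \emph{family of systems} is an uncountable set $\mathcal A$ of pairs $(F,\sigma)$, where $\sigma$ is a system of $\mathbb G$ on a finite set $F\ne\emptyset$, all $\sigma$ have the same number of targets, and the sets $F$ of distinct members are disjoint. A \emph{$(\Lambda,R)$-good pair} in $\mathcal A$ is a pair of members $(F,\sigma),(F',\sigma')$ with $F<F'$ and $(F,\sigma)$ $(\Lambda,R)$-good to $(F',\sigma')$. Only countably many members of a family meet a given countable ordinal, and members are finite objects built from ordinals. This gives the following selection principle for a ccc poset $P$.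
\begin{itemize}
\item[(Sel)] If $p$ forces that $\dot{\mathcal A}$ is a family of systems and $\gamma<\omega_1$, then there are $p'\le p$ and a pair $(F,\sigma)$ in the ground model with $F\cap\gamma=\emptyset$ and $p'\Vdash(F,\sigma)\in\dot{\mathcal A}$.
\end{itemize}

\section{Good pairs in the generic graph}\label{sec:base}

The next lemma is Example~\ref{ex:triangle} in general form; Figure~\ref{fig:amalgam} shows an instance. It is the only place where edges and labels are constructed, and it uses each clause of Definition~\ref{def:system}.

\begin{figure}[ht]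
\centering
\begin{tikzpicture}[scale=0.95]
\draw[dashed] (0,0) -- (1.6,0) node[midway,below] {\small $\mathcal D_0$};
\draw[dashed] (1.6,0) -- (3.2,0) node[midway,below] {\small $\mathcal D_1$};
\draw[very thick] (6,0) -- (7.6,0) -- (9.2,0);
\draw (0,0) to[bend left=30] (6,0);
\draw (0,0) to[bend left=38] (7.6,0);
\draw (3.2,0) to[bend left=30] (7.6,0);
\draw (3.2,0) to[bend left=38] (9.2,0);
\fill (0,0) circle (2pt) node[below] {\small $x$};
\fill (1.6,0) circle (2pt) node[below] {\small $y$};
\fill (3.2,0) circle (2pt) node[below] {\small $z$};
\fill (6,0) circle (2pt) node[below] {\small $b_0$};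
\fill (7.6,0) circle (2pt) node[below] {\small $b_1$};
\fill (9.2,0) circle (2pt) node[below] {\small $b_2$};
\draw[|-|] (5.9,-0.7) -- (7.7,-0.7) node[midway,below] {\small $W'_0$};
\draw[|-|] (7.5,-0.95) -- (9.3,-0.95) node[midway,below] {\small $W'_1$};
\end{tikzpicture}
\caption{Meeting two demands. Ordinals increase from left to right. The demands $\{x,y\}\in\mathcal D_0$ and $\{y,z\}\in\mathcal D_1$ (dashed) form a tree with root $y$. Each demand is met by its endpoint farther from the root: $x$ is joined to the target $W'_0=\{b_0,b_1\}$ and $z$ to the target $W'_1=\{b_1,b_2\}$ (arcs). Then $x$ is a new common neighbor of the old edge $\{b_0,b_1\}$ and receives the color that $W'_0$ reserves for it; likewise for $z$, $\{b_1,b_2\}$ and $W'_1$.}\label{fig:amalgam}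
\end{figure}

\begin{lemma}\label{lem:amalgam}
Let $p,q\in\mathbb P$ with $a_p=a\cup M$, $a_q=a\cup M'$ and $a<M<M'$, and suppose that $p$ and $q$ have the same restriction to $a$. Let $\sigma=(W_i,\rho_i,\mathcal D_i)_{i<k}$ be a system of $p$ on $F\subseteq M$, let $\sigma'=(W'_i,\rho'_i,\mathcal D'_i)_{i<k}$ be a system of $q$ on $F'\subseteq M'$, and let $\Lambda\subseteq\omega_2$ be finite. Then there is $u\le p,q$ on $a\cup M\cup M'$ in which $(F,\sigma)$ is $(\Lambda,R)$-good to $(F',\sigma')$ for every $R\subseteq a$.
\end{lemma}

\begin{proof}
\emph{Edges.} Choose a root in each component of the forest $\mathcal D(\sigma)$, and for $d\in\mathcal D(\sigma)$ let $c(d)$ be the endpoint of $d$ farther from the root. The map $c$ is injective, since $d$ is the first edge of the path from $c(d)$ to the root. The $\mathcal D_i$ are pairwise disjoint, so each point $v=c(d)$ has a well-defined index $i(v)$ with $d\in\mathcal D_{i(v)}$. Let $G_u=G_p\cup G_q\cup E$, where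
\[
E=\{\{c(d),b\}:i<k,\ d\in\mathcal D_i,\ b\in W'_i\}.
\]
All edges between $M$ and $M'$ are in $E$. So the set of neighbors in $M'$ of a point $v=c(d)$ is $W'_{i(v)}$, and the other points of $M$ have no neighbors in $M'$. Also $G_u[a_p]=G_p$ and $G_u[a_q]=G_q$.

\emph{Labels.} There are three kinds of edges.
\begin{itemize}
\item[(1)] $e=\{v<b\}\in E$. Choose $N(e)\ge1$ larger than all $\varphi_\iota(v)$, $\iota\in\Lambda$, and so large that there is an injective $r_e:A_e\to N(e)$ with no value in $\{\varphi_\iota(v):\iota\in\Lambda\}$. Let $n_e=0$. Since $r_e$ is injective, $(*)$ is vacuous.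
\item[(2)] $e\in G_p$, or $e\in G_q$ with $\min e\in a$. The points below $\min e$ lie in $a_p$ in the first case and in $a$ in the second, because $a<M<M'$. So $A_e$ is the same as in $p$, respectively $q$, and we keep the labels. For $e\subseteq a$ the labels of $p$ and $q$ coincide.
\item[(3)] $e\in G_q$ with $e\subseteq M'$. The new elements of $A_e$ are the points $v=c(d)$ with $e\subseteq W'_{i(v)}$. Keep $N(e)$ and the old values of $r_e,n_e$. For new $v$ put $r_e(v)=\rho'_{i(v)}(e)$, which is $<N(e)$ by (S1). Let $n_e$ be strictly increasing on the new elements, with values above all old values of $n_e$.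
\end{itemize}
We check $(*)$ for $e$ of kind (3). For two old points it holds in $q$. If $\alpha<v$ in $A_e$ with $v$ new, then $n_e(\alpha)<n_e(v)$ whether $\alpha$ is old or new. If $v<\alpha$ with $v$ new, $\alpha$ old and $\{v,\alpha\}\in G_u$, then $\alpha\in M'$ because $a<M$. So $\alpha\in A_e\cap W'_{i(v)}$, and $r_e(\alpha)\ne\rho'_{i(v)}(e)=r_e(v)$ by (S1) for $\sigma'$. Thus $u\in\mathbb P$ and $u\le p,q$.

\emph{Goodness.} (g1): for $d\in\mathcal D_i$ the endpoint $c(d)$ is adjacent to all of $W'_i$. (g3): an edge between $F$ and $F'$ is of kind (1), and its labels were chosen as required, for all $\alpha\in A_e$. (g2): let $e\in G_u[W'_i]$ and $\alpha\in A_e\cap W_i$. Then $e$ is of kind (3) and $\alpha\in M$ is new, so with $j=i(\alpha)$ we have $e\subseteq W'_j$ and $r_e(\alpha)=\rho'_j(e)$. The point $\alpha\in W_i$ is an endpoint of a pair in $\mathcal D_j$, so $j\ne i$ by (S3) for $\sigma$. Now $\rho'_j(e)\ne\rho'_i(e)$ by (S2) for $\sigma'$.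
\end{proof}

\begin{proposition}\label{prop:base}
The poset $\mathbb P$ is ccc, and GCH holds in $V_1$. In $V_1$, every family of systems has a $(\Lambda,R)$-good pair, for all finite $\Lambda\subseteq\omega_2$ and $R\subseteq\omega_1$.
\end{proposition}

\begin{proof}
\emph{Thinning.} Let $p_\xi\in\mathbb P$ for $\xi<\omega_1$. Pass to an uncountable set of indices for which the $a_{p_\xi}$ form a $\Delta$-system with root $a$. The sets $M_\xi=a_{p_\xi}\setminus a$ are pairwise disjoint, so only countably many meet a given countable ordinal, and a recursive choice of indices gives $a<M_\xi<M_\eta$ for $\xi<\eta$. There are only countably many labeled graphs on $a$, so we may also assume that all $p_\xi$ have the same restriction to $a$.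

\emph{The ccc.} For such $\xi<\eta$, Lemma~\ref{lem:amalgam} with $k=0$ and $F=F'=\emptyset$ gives a common extension of $p_\xi$ and $p_\eta$. Since $\mathbb P$ is ccc and $|\mathbb P|=\aleph_1$, for each infinite $\kappa$ there are at most $(\aleph_1^{\aleph_0})^\kappa=\kappa^+$ nice names for subsets of $\kappa$, so GCH holds in $V_1$.

\emph{Good pairs.} Suppose that $p$ forces that $\dot{\mathcal A}$ is a family of systems with $k$ targets and no $(\Lambda,R)$-good pair. By (Sel) choose, for $\xi<\omega_1$, conditions $p_\xi\le p$ and pairs $(F_\xi,\sigma_\xi)$ with $F_\xi\cap\xi=\emptyset$ and $p_\xi\Vdash(F_\xi,\sigma_\xi)\in\dot{\mathcal A}$; extend $p_\xi$ so that $F_\xi\cup R\subseteq a_{p_\xi}$. Thin out as above. Then $R\subseteq a$, and $F_\xi\subseteq M_\xi$ for all $\xi$ larger than the elements of $a$. Fix two such indices $\xi<\eta$. The condition $p_\xi$ decides the restriction of $\mathbb G$ to $F_\xi$, so $\sigma_\xi$ is a system of $p_\xi$, and $\sigma_\eta$ is a system of $p_\eta$ for the same reason. The condition $u\le p$ given by Lemma~\ref{lem:amalgam} forces a $(\Lambda,R)$-good pair into $\dot{\mathcal A}$,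 a contradiction.
\end{proof}

\section{Records and the invariants $\Psi_\theta$ and $\Phi_\theta$}\label{sec:records}

The property in Proposition~\ref{prop:base} cannot be preserved as it stands once we force an uncountable set of pairwise good systems.

\begin{example}\label{ex:clash}
Let $F_\nu=\{x_\nu<y_\nu<b_\nu<b'_\nu\}$ be increasing blocks such that the only edge of $G$ inside $F_\nu$ is $e_\nu=\{b_\nu,b'_\nu\}$, and $N(e_\nu)=1$. Let $\sigma_\nu$ have the target $e_\nu$ and the demand $\{x_\nu,y_\nu\}$, and let $\sigma'_\nu$ have the target $F_\nu$ and no demand; both reserve the color $0$ for $e_\nu$. These are systems with one target, since $A_{e_\nu}\cap F_\nu=\emptyset$. If $\nu<\mu$ and (g1) holds for $\sigma_\nu,\sigma_\mu$, then $x_\nu$ or $y_\nu$ lies in $A_{e_\mu}$ and has color $0$, so (g2) fails for $\sigma'_\nu,\sigma'_\mu$. Hence if $H$ is uncountable and the $\sigma_\nu$, $\nu\in H$, are pairwise good, then $\{(F_\nu,\sigma'_\nu):\nu\in H\}$ is a family of systems with no good pair.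
\end{example}

So each stage of the iteration leaves a record of the demands and reserved colors that it has used, and later we ask for good pairs only in families that do not clash with the records. From now on we work in ccc extensions of $V_1$.

\begin{definition}\label{def:record}
Let $\tau<\omega_2$. A \emph{$\tau$-record} consists of a number $k_\tau<\omega$, a set $H_\tau\subseteq\omega_1$ (possibly empty), finite nonempty sets $F^\tau_\nu\subseteq\omega_1$ $(\nu\in H_\tau)$ with $F^\tau_\nu<F^\tau_\mu$ for $\nu<\mu$, and systems $\sigma^\tau_\nu$ on $F^\tau_\nu$ with $k_\tau$ targets. Put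
\[
\mathcal D^\tau=\bigcup_{\nu\in H_\tau}\mathcal D(\sigma^\tau_\nu),\qquad
\mathcal D^\tau_{\ge\gamma}=\{d\in\mathcal D^\tau:d\cap\gamma=\emptyset\},\qquad
W^\tau_i=\bigcup_{\nu\in H_\tau}W_i(\sigma^\tau_\nu).
\]
For $e\in G[W^\tau_i]$ let $\rho^\tau_i(e)=\rho_i(\sigma^\tau_\nu)(e)$ if $e\subseteq F^\tau_\nu$ for some $\nu$, and $\rho^\tau_i(e)=\varphi_{\omega\tau+i}(\min e)$ otherwise. (In the first case $\nu$ is unique and $e\subseteq W_i(\sigma^\tau_\nu)$, because the blocks $F^\tau_\nu$ are disjoint.) The record is \emph{empty} if $H_\tau=\emptyset$.
\end{definition}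

The ordinals $\omega\tau+i$ for $\tau<\omega_2$, $i<\omega$ are pairwise distinct and below $\omega_2$, so each target of each stage has a function $\varphi_\iota$ of its own.

\begin{definition}\label{def:admissible}
Let $\theta<\omega_2$ and fix a $\tau$-record for each $\tau<\theta$. For finite $w\subseteq\theta$ and $\gamma<\omega_1$, a pair $(F,\sigma)$ with $\sigma=(W_i,\rho_i,\mathcal D_i)_{i<k}$ satisfies $\mathrm{Adm}(w,\gamma)$ if
\begin{itemize}
\item[(a1)] the graphs $\mathcal D(\sigma)$ and $\mathcal D^\tau_{\ge\gamma}$ $(\tau\in w)$ are jointly acyclic;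
\item[(a2)] $\rho_i(e)\ne\rho^\tau_j(e)$ for all $i<k$, $\tau\in w$, $j<k_\tau$ and $e\in G[W_i\cap W^\tau_j]$.
\end{itemize}
An ordinal $\gamma<\omega_1$ \emph{works for $w$} in a family of systems $\mathcal A$ if every $(F,\sigma)\in\mathcal A$ with $F\cap\gamma=\emptyset$ satisfies $\mathrm{Adm}(w,\gamma)$. The family $\mathcal A$ is \emph{$\theta$-admissible} if for every finite $w\subseteq\theta$ some $\gamma<\omega_1$ works for $w$. The two invariants are:
\begin{itemize}
\item[$\Psi_\theta$:] every $\theta$-admissible family has a $(\Lambda,R)$-good pair, for all finite $\Lambda\subseteq\omega_2$ and $R\subseteq\omega_1$;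
\item[$\Phi_\theta$:] for every finite $w\subseteq\theta$ there is $\gamma<\omega_1$ such that the graphs $\mathcal D^\tau_{\ge\gamma}$ $(\tau\in w)$ are jointly acyclic.
\end{itemize}
\end{definition}

Conditions (a1) and (a2) are what is needed for (S3) and (S2) when $\sigma$ is merged with finitely many blocks of a record. We note four immediate facts. If $\gamma$ works for $w$, or witnesses $\Phi_\theta$ for $w$, then so does every larger countable ordinal $\gamma'$, since $\mathcal D^\tau_{\ge\gamma'}\subseteq\mathcal D^\tau_{\ge\gamma}$; this allows us to apply Lemma~\ref{lem:ccc}(a). The statements $\mathrm{Adm}(w,\gamma)$ and $\Phi_\theta$ are absolute between models containing the records concerned. An empty record has no influence on any of these notions. Finally, $\Phi_0$ is trivial and $\Psi_0$ holds in $V_1$ by Proposition~\ref{prop:base}.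

\subsection*{Closure points}
We need many ordinals that no block of an earlier record crosses. Let $\theta<\omega_2$ and enumerate the finite subsets of $\theta$, with repetitions, as $w_\alpha$ $(\alpha<\omega_1)$. Let $\mathcal C_\alpha$ be the set of $\delta<\omega_1$ that are crossed by no $F^\tau_\nu$ with $\tau\in w_\alpha$, $\nu\in H_\tau$. This set is closed, because a finite set crossing a limit ordinal $\delta$ crosses all sufficiently large ordinals below $\delta$. It is unbounded: for fixed $\tau$ each ordinal lies in at most one $F^\tau_\nu$, so for each $\beta<\omega_1$ the countably many blocks meeting $\beta$ are contained in some $\beta'>\beta$, and the supremum of $\beta<\beta'<\beta''<\cdots$ is in $\mathcal C_\alpha$. Let $\mathcal C$ be the diagonal intersection of the $\mathcal C_\alpha$. It is a club, and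
\begin{itemize}
\item[(Cl)] if $\alpha<\delta\in\mathcal C$ and $\tau\in w_\alpha$, then no block $F^\tau_\nu$ and no pair in $\mathcal D^\tau$ crosses $\delta$.
\end{itemize}

The invariants are still strong enough for our purpose. The next lemma is the only place where $\Phi_\theta$ is used, and it is the reason why demands are pairs.

\begin{lemma}\label{lem:independent}
If $\theta<\omega_2$ and $\Psi_\theta$, $\Phi_\theta$ hold, then $G$ has no uncountable independent set.
\end{lemma}

\begin{proof}
Let $X\subseteq\omega_1$ be uncountable. Recursively choose $x_\nu,y_\nu,z_\nu\in X$ and $\delta_\nu\in\mathcal C$ with $\nu<x_\nu<\delta_\nu\le y_\nu<z_\nu$ and $x_\nu$ above all earlier points. Let $F_\nu=\{x_\nu,y_\nu,z_\nu\}$ and let $\sigma_\nu$ be the system with one target $W_0=\{z_\nu\}$, $\rho_0=\emptyset$ and $\mathcal D_0=\{\{x_\nu,y_\nu\}\}$.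

The family $\{(F_\nu,\sigma_\nu):\nu<\omega_1\}$ is $\theta$-admissible. Given $w=w_\alpha$, let $\gamma>\max F_\alpha$ witness $\Phi_\theta$ for $w$. If $F_\nu\cap\gamma=\emptyset$, then $\nu>\alpha$, so $\alpha<\delta_\nu\in\mathcal C$. By (Cl) no edge of the forest $\bigcup_{\tau\in w}\mathcal D^\tau_{\ge\gamma}$ crosses $\delta_\nu$, while $\{x_\nu,y_\nu\}$ does. So no path of the forest connects $x_\nu$ to $y_\nu$; the pair $\{x_\nu,y_\nu\}$ is not in the forest and adding it creates no cycle. This is (a1), and (a2) is vacuous since $G[W_0]=\emptyset$.

By $\Psi_\theta$ and (g1) there are $\nu<\mu$ such that $x_\nu$ or $y_\nu$ is adjacent to $z_\mu$. So $X$ is not independent.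
\end{proof}

Admissibility refers to finitely many records at a time. This is what makes the invariants pass through limit stages.

\begin{lemma}\label{lem:limit}
Let $\delta<\omega_2$ be a limit ordinal and let $\langle P_\gamma,\dot Q_\gamma:\gamma<\delta\rangle$ be a finite support iteration over $V_1$ of ccc posets, with a $P_{\tau+1}$-name of a $\tau$-record for each $\tau<\delta$. If $P_\gamma$ forces $\Psi_\gamma$ and $\Phi_\gamma$ for all $\gamma<\delta$, then $P_\delta$ forces $\Psi_\delta$ and $\Phi_\delta$.
\end{lemma}

\begin{proof}
A finite $w\subseteq\delta$ is contained in some $\gamma<\delta$, and a witness to $\Phi_\gamma$ for $w$ remains a witness in the extension by $P_\delta$. So $\Phi_\delta$ is forced.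

Suppose that $p\in P_\delta$ forces that $\dot{\mathcal A}$ is a $\delta$-admissible family with $k$ targets and no $(\Lambda,R)$-good pair. By (I1) and Lemma~\ref{lem:ccc}(a), for each finite $w\subseteq\delta$ there is $\gamma_w<\omega_1$ such that $p$ forces that $\gamma_w$ works for $w$ in $\dot{\mathcal A}$. By (Sel), recursively choose $p_\xi\le p$ and $(F_\xi,\sigma_\xi)$ for $\xi<\omega_1$ with $p_\xi\Vdash(F_\xi,\sigma_\xi)\in\dot{\mathcal A}$ and $F_\xi<F_\eta$ for $\xi<\eta$. Let $\Xi$ be uncountable such that the supports of the $p_\xi$, $\xi\in\Xi$, form a $\Delta$-system, and choose $\gamma<\delta$ containing the root. Then the sets $\mathrm{supp}(p_\xi)\setminus\gamma$ are pairwise disjoint. By Lemma~\ref{lem:ccc}(b) there is a $P_\gamma$-generic filter $\mathcal G_\gamma$ for which $\Xi'=\{\xi\in\Xi:p_\xi\restriction\gamma\in\mathcal G_\gamma\}$ is uncountable.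

In $V_1[\mathcal G_\gamma]$ the family $\{(F_\xi,\sigma_\xi):\xi\in\Xi'\}$ is $\gamma$-admissible. Indeed, let $w\subseteq\gamma$ be finite and let $\xi\in\Xi'$ with $F_\xi\cap\gamma_w=\emptyset$. Then $p_\xi$ forces $\mathrm{Adm}(w,\gamma_w)$ for $(F_\xi,\sigma_\xi)$. By (I2) this holds in an extension of $V_1[\mathcal G_\gamma]$, and the records with index in $w$ lie in $V_1[\mathcal G_\gamma]$; so it holds there, by absoluteness.

By $\Psi_\gamma$ there are $\xi<\eta$ in $\Xi'$ with $(F_\xi,\sigma_\xi)$ $(\Lambda,R)$-good to $(F_\eta,\sigma_\eta)$, and this is a fact about $V_1$. The conditions $p_\xi\restriction\gamma$ and $p_\eta\restriction\gamma$ lie in $\mathcal G_\gamma$, so they are compatible, and by (I3) $p_\xi$ and $p_\eta$ have a common extension. It lies below $p$ and forces a $(\Lambda,R)$-good pair into $\dot{\mathcal A}$, a contradiction.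
\end{proof}

\section{Destroying a ccc poset that destroys $\Psi_\theta$}\label{sec:kill}

\begin{proposition}\label{prop:kill}
Let $V'$ be a ccc extension of $V_1$ containing a sequence of $\tau$-records for $\tau<\theta$, where $\theta<\omega_2$, and suppose that $V'\models\Psi_\theta$. Let $P\in V'$ be a ccc poset such that some condition of $P$ forces $\neg\Psi_\theta$. Then there are in $V'$ a ccc poset $Q'$ of size at most $\aleph_1$ and a $Q'$-name of a $\theta$-record such that $Q'$ forces $\Psi_{\theta+1}$, $\Phi_{\theta+1}$, and that $P$ is not ccc.
\end{proposition}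

We work in $V'$ throughout this section.

\subsection*{The blocks}
Fix $\bar p\in P$, $k<\omega$, finite sets $\Lambda_0,R_0$ and a $P$-name $\dot{\mathcal A}$ such that $\bar p$ forces that $\dot{\mathcal A}$ is a $\theta$-admissible family with $k$ targets and no $(\Lambda_0,R_0)$-good pair. Let $w_\alpha$ and $\mathcal C$ be as in Section~\ref{sec:records}. By Lemma~\ref{lem:ccc}(a) choose $\gamma_\alpha<\omega_1$ such that $\bar p$ forces that $\gamma_\alpha$ works for $w_\alpha$ in $\dot{\mathcal A}$. Put $\iota_i=\omega\theta+i$ for $i<k$.

By (Sel), recursively choose $\delta_\nu\in\mathcal C$, $p_\nu\le\bar p$ and $(F_\nu,\sigma_\nu)$ for $\nu<\omega_1$ such that $\delta_\nu>\nu$, $\delta_\nu$ is larger than $\delta_\mu$ and all points of $F_\mu$ for $\mu<\nu$, $F_\nu\cap\delta_\nu=\emptyset$, and $p_\nu\Vdash(F_\nu,\sigma_\nu)\in\dot{\mathcal A}$. Take $\delta_0$ above the agreements of $\varphi_{\iota_i}$ and $\varphi_{\iota_j}$ for all $i<j<k$. Thus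
\[
F_\nu\subseteq[\delta_\nu,\delta_{\nu+1}),\qquad \min F_\nu>\nu ,
\]
and no block $F_\mu$ crosses any $\delta_\nu$. By absoluteness:
\begin{itemize}
\item[(f1)] $\sigma_\nu$ is a system with $k$ targets on $F_\nu\ne\emptyset$, and if $F_\nu\cap\gamma_\alpha=\emptyset$, then $(F_\nu,\sigma_\nu)$ satisfies $\mathrm{Adm}(w_\alpha,\gamma_\alpha)$;
\item[(f2)] if $\nu<\mu$ and $(F_\nu,\sigma_\nu)$ is $(\Lambda_0,R_0)$-good to $(F_\mu,\sigma_\mu)$, then $p_\nu$ and $p_\mu$ are incompatible.
\end{itemize}
Fact (f1) concerns one block at a time. The separating ordinals $\delta_\nu$ turn it into a statement about all blocks together.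

\begin{lemma}\label{lem:forest}
For every finite $w\subseteq\theta$ there is $\gamma<\omega_1$ such that the graphs $\mathcal D^\tau_{\ge\gamma}$ $(\tau\in w)$ and $\mathcal D(\sigma_\nu)$ $(\nu\ge\gamma)$ are jointly acyclic.
\end{lemma}

\begin{proof}
Let $w=w_\alpha$ and $\gamma>\max(\alpha,\gamma_\alpha)$. For $\nu\ge\gamma$ we have $\min F_\nu>\gamma_\alpha$, so by (f1) and (a1) the graphs $\mathcal D(\sigma_\nu)$ and $\mathcal D^\tau_{\ge\gamma}$ $(\tau\in w)$ are jointly acyclic. The graphs $\mathcal D(\sigma_\nu)$ are pairwise disjoint because the $F_\nu$ are. So it remains to exclude a cycle that uses edges of $\mathcal D(\sigma_\nu)$ and $\mathcal D(\sigma_{\nu'})$ with $\gamma\le\nu<\nu'$. Its vertex set would cross $\delta_{\nu'}$. But $\alpha<\delta_{\nu'}\in\mathcal C$, so by (Cl) no pair in $\mathcal D^\tau$, $\tau\in w$, crosses $\delta_{\nu'}$, and no pair in any $\mathcal D(\sigma_\mu)$ does.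
\end{proof}

\subsection*{The poset $Q$}
For finite $s\subseteq\omega_1$ and $i<k$ let $W_i(s)=\bigcup_{\nu\in s}W_i(\sigma_\nu)$. An edge $e\in G[W_i(s)]$ is \emph{cross} if it is contained in no single $F_\nu$. Let $\rho^s_i(e)=\varphi_{\iota_i}(\min e)$ if $e$ is cross, and $\rho^s_i(e)=\rho_i(\sigma_\nu)(e)$ if $e\subseteq F_\nu$; in this case $\nu\in s$ and $e\subseteq W_i(\sigma_\nu)$. If $s'\subseteq s$, then $\rho^s_i$ extends $\rho^{s'}_i$. For every finite $s$,
\begin{itemize}
\item[(f3)] $\rho^s_i(e)\ne\rho^s_j(e)$ for $i\ne j$ and $e\in G[W_i(s)\cap W_j(s)]$,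
\end{itemize}
by (S2) if $e\subseteq F_\nu$ and by $\min e\ge\delta_0$ if $e$ is cross. Let $Q$ be the set of finite $s\subseteq\omega_1$ such that
\begin{itemize}
\item[(q1)] $(F_\nu,\sigma_\nu)$ is $(\Lambda_0,R_0)$-good to $(F_\mu,\sigma_\mu)$ for all $\nu<\mu$ in $s$;
\item[(q2)] for $i<k$ and $e\in G[W_i(s)]$, we have $\rho^s_i(e)<N(e)$ and $r_e(\alpha)\ne\rho^s_i(e)$ for all $\alpha\in A_e\cap W_i(s)$;
\end{itemize}
ordered by reverse inclusion. Condition (q1) will produce the antichain in $P$, and (q2) keeps the merged targets usable. The set $Q$ is closed under subsets, and $\{\nu\}\in Q$ for all $\nu$ by (S1).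

Both the ccc of $Q$ and the preservation of $\Psi$ ask for two compatible conditions among uncountably many; in the second case two attached systems must also form a good pair. The next lemma handles both. The idea is to merge each condition with its attached system into one system with more targets, and to apply $\Psi_\theta$ once.

\begin{lemma}\label{lem:merge}
For $\zeta<\omega_1$ let $s_\zeta\in Q$ and let $\pi_\zeta$ be a system with $k'$ targets on a finite set $K_\zeta$. Assume that either $k'=0$ and all $K_\zeta$ are empty, or the $K_\zeta$ are nonempty and pairwise disjoint. Suppose that for every finite $w\subseteq\theta$ there is $\gamma<\omega_1$ such that for all but countably many $\zeta$: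
\begin{itemize}
\item[(h1)] the graphs $\mathcal D(\pi_\zeta)$, $\mathcal D^\tau_{\ge\gamma}$ $(\tau\in w)$ and $\mathcal D(\sigma_\nu)$ $(\nu\in s_\zeta,\ \nu\ge\gamma)$ are jointly acyclic;
\item[(h2)] $\rho_j(\pi_\zeta)(e)\ne\rho^\tau_i(e)$ for $j<k'$, $\tau\in w$, $i<k_\tau$ and $e\in G[W_j(\pi_\zeta)\cap W^\tau_i]$;
\item[(h3)] $\rho_j(\pi_\zeta)(e)\ne\rho^{s_\zeta}_i(e)$ for $j<k'$, $i<k$ and $e\in G[W_j(\pi_\zeta)\cap W_i(s_\zeta)]$.
\end{itemize}
Then for all finite $\Lambda'\subseteq\omega_2$ and $R'\subseteq\omega_1$ there are $\zeta\ne\eta$ with $s_\zeta\cup s_\eta\in Q$ such that, if the sets $K_\zeta$ are nonempty, then $K_\zeta<K_\eta$ and $(K_\zeta,\pi_\zeta)$ is $(\Lambda',R')$-good to $(K_\eta,\pi_\eta)$.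
\end{lemma}

\begin{proof}
\emph{Step 1: thinning.} Pass to an uncountable set of indices for which the $s_\zeta$ form a $\Delta$-system with root $s_*$. Put $t_\zeta=s_\zeta\setminus s_*$, $F_*=\bigcup_{\nu\in s_*}F_\nu$ and
\[
J_\zeta=K_\zeta\cup\bigcup_{\nu\in t_\zeta}F_\nu .
\]
If $J_\zeta=J_\eta=\emptyset$ for two indices, then the $K$'s are empty and $s_\zeta\cup s_\eta=s_*\in Q$, and we are done. So, discarding at most one index, we assume that all $J_\zeta$ are nonempty. An ordinal lies in at most one $K_\zeta$ and in at most one $F_\nu$, and the $t_\zeta$ are pairwise disjoint; so it lies in at most two of the $J_\zeta$. Hence only countably many $J_\zeta$ meet a given countable ordinal, and a recursive choice of indices gives $F_*<J_\zeta<J_\eta$ for $\zeta<\eta$. Since the blocks $F_\nu$ increase with $\nu$, also $t_\zeta<t_\eta$. Let $\gamma^\emptyset$ be given by the hypothesis for $w=\emptyset$. Only countably many $t_\zeta$ meet $\gamma^\emptyset$. Discarding countably many indices, we assume that for all $\zeta$ in the remaining uncountable set $\Xi$, (h1) holds for $w=\emptyset$ and $\gamma^\emptyset$, (h3)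 holds, and $t_\zeta\cap\gamma^\emptyset=\emptyset$.

\emph{Step 2: the merged system.} For $\zeta\in\Xi$ let $\sigma^*_\zeta$ be the sequence of $k+k'$ triples consisting of
\[
\Bigl(W_i(t_\zeta),\ \rho^{t_\zeta}_i,\ \bigcup_{\nu\in t_\zeta}\mathcal D_i(\sigma_\nu)\Bigr)\quad(i<k),
\]
followed by the triples of $\pi_\zeta$. This is a system on $J_\zeta$. (S1) is (q2) for $t_\zeta\in Q$ and (S1) for $\pi_\zeta$. (S2) follows from (f3) for two of the first $k$ targets, from (S2) for $\pi_\zeta$ for two of the last $k'$, and from (h3) in the mixed case, as $\rho^{s_\zeta}_i$ extends $\rho^{t_\zeta}_i$. For (S3), the graphs $\mathcal D(\pi_\zeta)$ and $\mathcal D(\sigma_\nu)$ $(\nu\in t_\zeta)$ are jointly acyclic by (h1); split each into its disjoint parts $\mathcal D_j(\pi_\zeta)$, $\mathcal D_i(\sigma_\nu)$ and take the union over $\nu$ for each $i$. An endpoint of a pair in $\mathcal D_i(\sigma_\nu)$ lies in $F_\nu\setminus W_i(\sigma_\nu)$, and $F_\nu\cap W_i(t_\zeta)=W_i(\sigma_\nu)$, so it is not in $W_i(t_\zeta)$. For the last $k'$ targets the endpoint condition is that of $\pi_\zeta$.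

\emph{Step 3: the family $\{(J_\zeta,\sigma^*_\zeta):\zeta\in\Xi\}$ is $\theta$-admissible.} Let $w=w_\alpha$ and let $\gamma'$ be given by the hypothesis for $w$. Let $Z$ be the countable set of $\zeta\in\Xi$ for which (h1) or (h2) fails for $w,\gamma'$, or $t_\zeta\cap\gamma'\ne\emptyset$. Choose $\gamma<\omega_1$ such that $\gamma\ge\gamma'$, $\gamma\ge\gamma_\alpha$, $\gamma>\max F_\alpha$, $\gamma>\max J_\zeta$ for all $\zeta\in Z$, and $\gamma$ is above the agreements of $\varphi_{\omega\tau+j}$ and $\varphi_{\iota_i}$ for $\tau\in w$, $j<k_\tau$, $i<k$. (These indices differ since $\tau<\theta$.) We show that $\gamma$ works for $w$. Let $J_\zeta\cap\gamma=\emptyset$; then $\zeta\notin Z$. Since $\mathcal D(\sigma^*_\zeta)=\mathcal D(\pi_\zeta)\cup\bigcup_{\nu\in t_\zeta}\mathcal D(\sigma_\nu)$, all $\nu\in t_\zeta$ are $\ge\gamma'$, and $\mathcal D^\tau_{\ge\gamma}\subseteq\mathcal D^\tau_{\ge\gamma'}$, condition (a1) follows from (h1). For the targets of $\pi_\zeta$, (a2) is (h2). Let $i<k$, $\tau\in w$, $j<k_\tau$ and $e\in G[W_i(t_\zeta)\cap W^\tau_j]$.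
\begin{itemize}
\item If $e\subseteq F_\nu$ with $\nu\in t_\zeta$, then $F_\nu\cap\gamma_\alpha=\emptyset$, and (f1) with (a2) gives $\rho^{t_\zeta}_i(e)=\rho_i(\sigma_\nu)(e)\ne\rho^\tau_j(e)$.
\item Otherwise $e=\{\beta<b\}$ with $\beta\in F_\nu$, $b\in F_\mu$ and $\nu<\mu$ in $t_\zeta$. Since $F_\mu\cap\gamma=\emptyset$ and $\gamma>\max F_\alpha$, we have $\mu>\alpha$, so $\alpha<\delta_\mu\in\mathcal C$. As $\beta<\delta_{\nu+1}\le\delta_\mu\le b$, the edge $e$ crosses $\delta_\mu$, and by (Cl) it is contained in no block of the $\tau$-record. Hence $\rho^\tau_j(e)=\varphi_{\omega\tau+j}(\beta)\ne\varphi_{\iota_i}(\beta)=\rho^{t_\zeta}_i(e)$, because $\beta\ge\gamma$.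
\end{itemize}

\emph{Step 4: the good pair.} Apply $\Psi_\theta$ with
\[
\Lambda=\Lambda_0\cup\Lambda'\cup\{\iota_i:i<k\},\qquad R=R_0\cup R'\cup F_* .
\]
We obtain $\zeta<\eta$ in $\Xi$ with $(J_\zeta,\sigma^*_\zeta)$ $(\Lambda,R)$-good to $(J_\eta,\sigma^*_\eta)$; we refer to the three conditions for this pair as (g1)*, (g2)*, (g3)*. For $(K_\zeta,\pi_\zeta)$ and $(K_\eta,\pi_\eta)$, conditions (g1) and (g2) are (g1)* and (g2)* for the last $k'$ targets, and (g3) follows from (g3)* since $K_\zeta\subseteq J_\zeta$, $K_\eta\subseteq J_\eta$, $\Lambda'\subseteq\Lambda$ and $R'\subseteq R$. It remains to show that $s=s_\zeta\cup s_\eta$ is in $Q$.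

\emph{Step 5: (q1) for $s$.} A pair $\nu<\mu$ in $s$ not contained in $s_\zeta$ or $s_\eta$ has $\nu\in t_\zeta$ and $\mu\in t_\eta$. (g1): by (g1)*, each pair in $\mathcal D_i(\sigma_\nu)$ has an endpoint adjacent to all of $W_i(t_\eta)\supseteq W_i(\sigma_\mu)$. (g2): for $e\in G[W_i(\sigma_\mu)]$ and $\alpha\in A_e\cap W_i(\sigma_\nu)$, (g2)* gives $r_e(\alpha)\ne\rho^{t_\eta}_i(e)=\rho_i(\sigma_\mu)(e)$. (g3) follows from (g3)* since $F_\nu\subseteq J_\zeta$, $F_\mu\subseteq J_\eta$, $\Lambda_0\subseteq\Lambda$ and $R_0\subseteq R$.

\emph{Step 6: (q2) for $s$.} We have $W_i(s)=W_i(s_*)\cup W_i(t_\zeta)\cup W_i(t_\eta)$ with $W_i(s_*)<W_i(t_\zeta)<W_i(t_\eta)$. Let $e=\{\beta<b\}\in G[W_i(s)]$, and let $\alpha$ range over $A_e\cap W_i(s)$; so $\alpha<\beta$.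
\begin{itemize}
\item If $e\subseteq W_i(s_\zeta)$, then $\rho^s_i(e)=\rho^{s_\zeta}_i(e)$, and $\alpha<\beta$ implies $\alpha\in W_i(s_\zeta)$. So (q2) for $s_\zeta$ applies.
\item If $e\subseteq W_i(s_\eta)$, then $\rho^s_i(e)=\rho^{s_\eta}_i(e)<N(e)$, and (q2) for $s_\eta$ covers $\alpha\in W_i(s_\eta)$. If $\alpha\in W_i(t_\zeta)$, then $\beta,b>\alpha$ are not in $W_i(s_*)$, so $e\subseteq W_i(t_\eta)$ and (g2)* gives $r_e(\alpha)\ne\rho^{t_\eta}_i(e)=\rho^s_i(e)$.
\item Otherwise $\beta\in W_i(t_\zeta)$ and $b\in W_i(t_\eta)$. Then $e$ is cross and $\rho^s_i(e)=\varphi_{\iota_i}(\beta)$. By (g3)* with $\iota_i\in\Lambda$ this is $<N(e)$. Since $\alpha<\beta$, we have $\alpha\in W_i(s_*)\cup W_i(t_\zeta)\subseteq R\cup J_\zeta$, so $r_e(\alpha)\ne\varphi_{\iota_i}(\beta)$ by (g3)*. This is the reason for the parameter $R$.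
\end{itemize}
Hence $s\in Q$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:kill}]
\emph{$Q$ is ccc.} Given $s_\zeta\in Q$ for $\zeta<\omega_1$, apply Lemma~\ref{lem:merge} with $k'=0$ and $K_\zeta=\emptyset$. Here (h1) holds by Lemma~\ref{lem:forest}, and (h2), (h3) are vacuous. So two of the $s_\zeta$ are compatible.

\emph{The poset $Q'$ and the record.} By Lemma~\ref{lem:ccc}(b) for the conditions $\{\nu\}$, some $q_0\in Q$ forces that the union of the generic filter is uncountable. Let $Q'=\{q\in Q:q\le q_0\}$, a ccc poset of size at most $\aleph_1$, and let $H$ be the union of a $Q'$-generic filter. Then $H$ is uncountable, and every finite $s\subseteq H$ is contained in a member of the filter, so $s\in Q$. By (q1) and (f2), $\{p_\nu:\nu\in H\}$ is an uncountable antichain of $P$. The $\theta$-record is $k_\theta=k$, $H_\theta=H$, $F^\theta_\nu=F_\nu$ and $\sigma^\theta_\nu=\sigma_\nu$ for $\nu\in H$. For finite $s\subseteq H$ we have $W_i(s)\subseteq W^\theta_i$, and $\rho^\theta_i$ extends $\rho^s_i$, since $\iota_i=\omega\theta+i$.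

\emph{$Q'$ forces $\Phi_{\theta+1}$.} Every finite subset of $\theta+1$ is contained in $w\cup\{\theta\}$ for a finite $w\subseteq\theta$. Let $\gamma$ be as in Lemma~\ref{lem:forest} for $w$. For $\nu<\gamma$ we have $F_\nu\subseteq\delta_\gamma$, so $\mathcal D^\theta_{\ge\delta_\gamma}\subseteq\bigcup_{\nu\ge\gamma}\mathcal D(\sigma_\nu)$. As $\delta_\gamma>\gamma$, also $\mathcal D^\tau_{\ge\delta_\gamma}\subseteq\mathcal D^\tau_{\ge\gamma}$ for $\tau\in w$. By Lemma~\ref{lem:forest} the graphs $\mathcal D^\tau_{\ge\delta_\gamma}$ $(\tau\in w\cup\{\theta\})$ are jointly acyclic.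

\emph{$Q'$ forces $\Psi_{\theta+1}$.} Suppose that $q\in Q'$ forces that $\dot{\mathcal B}$ is a $(\theta+1)$-admissible family with $k'$ targets and no $(\Lambda',R')$-good pair. By Lemma~\ref{lem:ccc}(a), for each finite $w\subseteq\theta$ there is $\gamma(w)<\omega_1$ such that $q$ forces that $\gamma(w)$ works for $w\cup\{\theta\}$ in $\dot{\mathcal B}$. By (Sel), recursively choose $s_\zeta\le q$ and $(K_\zeta,\pi_\zeta)$ with $s_\zeta\Vdash(K_\zeta,\pi_\zeta)\in\dot{\mathcal B}$, $K_\zeta\cap\zeta=\emptyset$, and $K_\zeta$ above all earlier $K_\eta$. We verify the hypotheses of Lemma~\ref{lem:merge} for $w$, with $\gamma=\gamma(w)$ and all $\zeta\ge\gamma$. Since $K_\zeta\cap\gamma=\emptyset$, the condition $s_\zeta$ forces $\mathrm{Adm}(w\cup\{\theta\},\gamma)$ for $(K_\zeta,\pi_\zeta)$, and it forces $s_\zeta\subseteq H$. For $\nu\in s_\zeta$ with $\nu\ge\gamma$ we have $\min F_\nu>\gamma$, so $s_\zeta$ forces that the pairwise disjoint graphs $\mathcal D(\sigma_\nu)$ are subgraphs of $\mathcal D^\theta_{\ge\gamma}$. Hence (a1) gives (h1). Condition (a2) for $\tau\in w$ gives (h2), and (a2) for $\tau=\theta$ gives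 (h3), since $W_i(s_\zeta)\subseteq W^\theta_i$ and $\rho^\theta_i$ extends $\rho^{s_\zeta}_i$. The statements (h1)--(h3) are absolute and concern objects of $V'$; being forced by $s_\zeta$, they are true in $V'$. By Lemma~\ref{lem:merge} there are $\zeta\ne\eta$ such that $s_\zeta\cup s_\eta\in Q$ and $(K_\zeta,\pi_\zeta)$ is $(\Lambda',R')$-good to $(K_\eta,\pi_\eta)$. The condition $s_\zeta\cup s_\eta$ lies in $Q'$ below $q$ and forces a $(\Lambda',R')$-good pair into $\dot{\mathcal B}$, a contradiction.
\end{proof}

\section{The iteration}\label{sec:iteration}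

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Over $V_1$ we define a finite support iteration $\langle P_\theta,\dot Q_\theta:\theta<\omega_2\rangle$ of ccc posets whose underlying sets are forced to be subsets of $\omega_1$, together with a $P_{\theta+1}$-name of a $\theta$-record for each $\theta$. We write $V_1^{P_\theta}$ for the extension by $P_\theta$. Along the recursion we prove that $P_\theta$ forces $\Psi_\theta$ and $\Phi_\theta$.

\emph{Bookkeeping.} For $\theta\le\omega_2$ the poset $P_\theta$ is ccc by (I1). The conditions whose nontrivial coordinates are canonical names of countable ordinals are dense, as one sees by deciding the coordinates from the top of the support downward; there are at most $|\theta|+\aleph_1$ of them. So for $\theta<\omega_2$, GCH in $V_1$ gives at most $(\aleph_1^{\aleph_0})^{\aleph_1}=\aleph_2$ nice $P_\theta$-names for subsets of $\omega_1\times\omega_1$; enumerate them as $\dot P_{\theta,\eta}$ $(\eta<\omega_2)$. Fix in advance a surjection $h:\omega_2\to\omega_2\times\omega_2$ such that $h(\theta)=(\theta_0,\eta_0)$ implies $\theta_0\le\theta$. (Take a map in which every value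 has $\aleph_2$ preimages, and change it to $(0,0)$ where the inequality fails.)

\emph{Stage $\theta$.} Let $P$ be the relation named by $\dot P_{h(\theta)}$. In $V_1^{P_\theta}$ exactly one of three cases holds.
\begin{itemize}
\item[(1)] $P$ is not a ccc poset on a subset of $\omega_1$. Let $Q_\theta$ be trivial and the $\theta$-record empty.
\item[(2)] $P$ is a ccc poset and $\Vdash_P\Psi_\theta$. Let $Q_\theta=P$ and let the $\theta$-record be empty.
\item[(3)] $P$ is a ccc poset and some condition of $P$ forces $\neg\Psi_\theta$. Let $Q_\theta$ be a copy on a subset of $\omega_1$ of the poset $Q'$ of Proposition~\ref{prop:kill}, with the $\theta$-record given there.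
\end{itemize}
Names for $Q_\theta$ and for the record are obtained by mixing over the three cases.

\emph{The invariants.} For $\theta=0$ they hold by Proposition~\ref{prop:base}, and at limits by Lemma~\ref{lem:limit}. Consider $\theta+1$. In case (3) Proposition~\ref{prop:kill} applies. In cases (1) and (2) the new record is empty, so $\Psi_{\theta+1}$ and $\Phi_{\theta+1}$ are $\Psi_\theta$ and $\Phi_\theta$ computed in $V_1^{P_{\theta+1}}$. There $\Phi_\theta$ holds by absoluteness, and $\Psi_\theta$ holds by the induction hypothesis in case (1) and by the case assumption in case (2).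

Let $V_2=V_1^{P_{\omega_2}}$.

\emph{$\mathrm{MA}_{\omega_1}$ holds in $V_2$.} It suffices to consider ccc posets of size at most $\aleph_1$. Indeed, given a ccc poset and dense sets $D_\xi$ $(\xi<\omega_1)$, close $\{1\}$ under functions that choose a common extension of two compatible conditions and an extension in $D_\xi$ of a given condition. The resulting suborder has size at most $\aleph_1$ and is ccc, each $D_\xi$ meets it in a dense set, and a filter on it generates a filter on the whole poset. So let $P$ be a ccc poset on a subset of $\omega_1$, with $\aleph_1$ dense sets. By (I4), $P$ and the sequence of dense sets lie in $V_1^{P_{\theta_0}}$ for some $\theta_0<\omega_2$. Then $P$ is named by some $\dot P_{\theta_0,\eta_0}$ and is considered at a stage $\theta\ge\theta_0$. It is ccc in $V_1^{P_\theta}$, since an uncountable antichain there would be one in $V_2$. In case (3), $P$ would have an uncountable antichain in $V_1^{P_{\theta+1}}\subseteq V_2$. So case (2) applied, and the generic filter for $Q_\theta=P$ meets the dense sets.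

\emph{$2^{\aleph_0}=\aleph_2$ in $V_2$.} The poset $P_{\omega_2}$ is ccc with a dense subset of size at most $\aleph_2$, so counting nice names in $V_1$ gives $2^{\aleph_0}\le\aleph_2^{\aleph_0}=\aleph_2$. And $\mathrm{MA}_{\omega_1}$ implies $2^{\aleph_0}>\aleph_1$.

\emph{The graph.} An uncountable independent set of $G$ in $V_2$ would lie in some $V_1^{P_\theta}$ with $\theta<\omega_2$ by (I4). There $\Psi_\theta$ and $\Phi_\theta$ hold, contradicting Lemma~\ref{lem:independent}. By Lemma~\ref{lem:cliques}, in $V_2$ no $A_e$ contains a clique of type $\omega^2$ and $G$ has no clique of type $\omega^2+2$. The partition $K_1=G$, $K_0=[\omega_1]^2\setminus G$ witnesses $\omega_1\not\to(\omega_1,\omega^2+2)^2$.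
\end{proof}

\section{Cliques of type $\omega^2$ under Martin's Axiom}\label{sec:positive}

Assume $\mathrm{MA}_{\omega_1}$ throughout this section. We use the Dushnik--Miller theorem $\omega_1\to(\omega_1,\omega)^2$ and the textbook fact that $\mathrm{MA}_{\omega_1}$ implies $\mathfrak p>\omega_1$. The latter means: if $\mathcal Y$ is a family of at most $\aleph_1$ subsets of a countable set $S$ and every finite intersection of members of $\mathcal Y$ is infinite, then there is an infinite $C_0\subseteq S$ with $C_0\setminus Y$ finite for all $Y\in\mathcal Y$. We apply it in the following form.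

\begin{lemma}\label{lem:pseudo}
Let $U$ be a nonprincipal ultrafilter on a countable set $S$, let $I\subseteq\omega_1$ be uncountable and let $Y_\mu\in U$ for $\mu\in I$. Then there are an infinite $C\subseteq S$ and an uncountable $I'\subseteq I$ with $C\subseteq Y_\mu$ for all $\mu\in I'$.
\end{lemma}

\begin{proof}
Finite intersections of the $Y_\mu$ are in $U$, hence infinite. Take an infinite $C_0\subseteq S$ with all $C_0\setminus Y_\mu$ finite. There are countably many finite subsets of $S$, so $C_0\setminus Y_\mu$ is one fixed set $F$ for uncountably many $\mu$. Put $C=C_0\setminus F$.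
\end{proof}

Let $G$ have no uncountable independent set. We shall obtain disjoint $n$-element sets $E_\nu=\{E_\nu(0)<\dots<E_\nu(n-1)\}$ $(\nu<\omega_1)$ such that any two are joined by an edge. Fix a countably infinite set $S$ of indices and an ultrafilter $U$ on $S$. For $\mu\notin S$, color $\nu\in S$ by a pair $(i,j)$ with $E_\nu(i)$ adjacent to $E_\mu(j)$. One color $(i,j)$ is $U$-large for uncountably many $\mu$, and Lemma~\ref{lem:pseudo} gives infinitely many points $E_\nu(i)$ with uncountably many common neighbors. The difficulty is that these points should form a clique. If $i$ were known in advance, we would choose $S$ so that $\{E_\nu(i):\nu\in S\}$ is a clique; but $i$ depends on $S$ and $U$. We need a set $S$ that is prepared for all colors at once.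

For two colors, with graphs $\Gamma_1,\Gamma_2$ on the indices, the remedy is a tree in which the successors of each node form a $\Gamma_1$-clique, with an ultrafilter on them, and each branch is a $\Gamma_2$-clique. For a given coloring, either color $1$ is large at some node, where a $\Gamma_1$-clique is at hand, or color $1$ can be pruned from the tree. Martin's Axiom gives one branch that eventually avoids color $1$ for all colorings of the second kind, and we let $U$ concentrate on that branch. For more colors we iterate.

\begin{definition}\label{def:structure}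
Let $\Gamma_1,\Gamma_2,\dots$ be graphs on $\omega_1$. A \emph{$1$-structure} is a countably infinite $\Gamma_1$-clique. An \emph{$(n+1)$-structure} is a set $S=\bigcup_{t\in\mathcal T}S_t$, where $\mathcal T$ is a tree of finite sequences of ordinals with root $\emptyset$, each $S_t$ is an $n$-structure, the immediate successors of $t$ in $\mathcal T$ are the sequences $t^\frown\xi$ with $\xi\in S_t$, and $\{\xi_j,\xi_l\}\in\Gamma_{n+1}$ whenever $(\xi_0,\dots,\xi_l)\in\mathcal T$ and $j<l$. An $n$-structure depends only on $\Gamma_1,\dots,\Gamma_n$.
\end{definition}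

By induction on $n$, structures and their trees are countably infinite. For a branch $(\xi_0,\xi_1,\dots)$ of $\mathcal T$ the $\xi_l$ are distinct and form a $\Gamma_{n+1}$-clique in $S$.

\begin{lemma}\label{lem:exist}
If $\Gamma_1,\dots,\Gamma_n$ have no uncountable independent sets, then every uncountable $A\subseteq\omega_1$ contains an $n$-structure.
\end{lemma}

\begin{proof}
For $n=1$ this is the Dushnik--Miller theorem. For $n+1$, build $\mathcal T$ level by level, together with uncountable sets $A_t\subseteq A$ all of whose points are $\Gamma_{n+1}$-adjacent to all entries of $t$. Let $A_\emptyset=A$. Given $A_t$, only countably many $\xi\in A_t$ have just countably many $\Gamma_{n+1}$-neighbors in $A_t$: otherwise we could recursively choose $\omega_1$ such points, each not adjacent to the earlier ones, and obtain an uncountable independent set. Remove these points from $A_t$, let $S_t$ be an $n$-structure in the uncountable remainder, and put $A_{t^\frown\xi}=\{\zeta\in A_t:\{\xi,\zeta\}\in\Gamma_{n+1}\}$ for $\xi\in S_t$.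
\end{proof}

\begin{lemma}\label{lem:ultra}
Let $S$ be an $n$-structure, $I_0\subseteq\omega_1$, and $f_\mu:S\to\omega$ for $\mu\in I_0$. There is a nonprincipal ultrafilter $U$ on $S$ with the following property. If $1\le m\le n$, $I\subseteq I_0$ is uncountable and $f_\mu^{-1}(m)\in U$ for all $\mu\in I$, then there are an infinite $\Gamma_m$-clique $C\subseteq S$ and an uncountable $I'\subseteq I$ with $C\subseteq f_\mu^{-1}(m)$ for all $\mu\in I'$.
\end{lemma}

\begin{proof}
Induction on $n$. For $n=1$ any nonprincipal ultrafilter works, by Lemma~\ref{lem:pseudo}, since $S$ is a $\Gamma_1$-clique.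

Let $S=\bigcup_{t\in\mathcal T}S_t$ be an $(n+1)$-structure. For each $t$ let $U_t$ be an ultrafilter on $S_t$ given by the induction hypothesis for the functions $f_\mu\restriction S_t$.

\emph{The poset.} Let $\mathbb L$ consist of pairs $(t,T)$, where $T\subseteq\mathcal T$ is closed under initial segments, $t\in T$ (the \emph{stem}), all elements of $T$ are comparable with $t$, and $\{\xi\in S_u:u^\frown\xi\in T\}\in U_u$ for all $u\in T$ with $u\supseteq t$. Put $(t_1,T_1)\le(t,T)$ if $T_1\subseteq T$. Then $t_1\supseteq t$: the node $t_1\in T$ is comparable with $t$, and $t_1\subsetneq t$ is impossible since $t_1$ has infinitely many immediate successors in $T_1$ and would have only one in $T$. Two conditions with the same stem have a common extension, the intersection of the trees. There are countably many stems, so $\mathbb L$ is ccc.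

\emph{Dense sets.} For each $l$, the conditions with stem of length at least $l$ are dense: choose a long node $t_1\supseteq t$ in $T$ and keep the nodes of $T$ comparable with $t_1$. Call $(\mu,m)\in I_0\times\{1,\dots,n\}$ \emph{small} if $f_\mu^{-1}(m)\cap S_u\notin U_u$ for all $u\in\mathcal T$. For small $(\mu,m)$, the set of $(t,T)$ such that $f_\mu(\xi)\ne m$ whenever $u\supseteq t$ and $u^\frown\xi\in T$ is dense: remove from a given $T$ all nodes $u^\frown\xi$ with $u\supseteq t$ and $f_\mu(\xi)=m$, and everything above them. At each remaining $u\supseteq t$ the successor set loses a set that is not in $U_u$, so it stays in $U_u$.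

\emph{The branch.} By $\mathrm{MA}_{\omega_1}$ some filter meets these at most $\aleph_1$ dense sets. Two of its members have a common extension, whose stem extends both stems; so the union of the stems is a branch $(\xi_0,\xi_1,\dots)$ of $\mathcal T$. If $(t,T)$ is in the filter, then for every $l$ the filter has a member below $(t,T)$ with stem of length at least $l$, and this stem is in $T$. So all initial segments of the branch are in $T$. It follows that for small $(\mu,m)$ we have $f_\mu(\xi_l)=m$ for only finitely many $l$.

\emph{The ultrafilter.} Let $B=\{\xi_l:l<\omega\}$ and let $U$ be a nonprincipal ultrafilter on $S$ with $B\in U$. Let $I$ be uncountable with $f_\mu^{-1}(m)\in U$ for $\mu\in I$. If $m=n+1$, apply Lemma~\ref{lem:pseudo} to the sets $f_\mu^{-1}(m)\cap B\in U$; the resulting $C\subseteq B$ is a $\Gamma_{n+1}$-clique. If $m\le n$, then for $\mu\in I$ the set $f_\mu^{-1}(m)\cap B$ is infinite, so $(\mu,m)$ is not small, and $f_\mu^{-1}(m)\cap S_{u}\in U_{u}$ for some $u=u_\mu$. Since $\mathcal T$ is countable, one $u$ serves uncountably many $\mu\in I$, and the property of $U_u$ gives $C$ and $I'$.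
\end{proof}

\begin{lemma}\label{lem:omega-step}
Let $G\subseteq[\omega_1]^2$ have no uncountable independent set. For every uncountable $X\subseteq\omega_1$ there are a clique $C\subseteq X$ of type $\omega$ and an uncountable $Y\subseteq X$ above $C$ with $\{c,y\}\in G$ for all $c\in C$ and $y\in Y$.
\end{lemma}

\begin{proof}
Consider the poset of finite independent subsets of $X$, ordered by reverse inclusion, and suppose that it is ccc. By Lemma~\ref{lem:ccc}(b) for the conditions $\{\xi\}$, $\xi\in X$, some $s_0$ forces that the union of the generic filter is uncountable. Then the sets $\{s:s\not\subseteq\xi\}$ $(\xi<\omega_1)$ are dense below $s_0$, and the union of a filter meeting them is an uncountable independent set. So the poset has an uncountable antichain.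

Thin it to a $\Delta$-system of sets of equal size and remove the root. For distinct members $s,s'$ of the antichain, $s\cup s'$ contains an edge, which lies neither in $s$ nor in $s'$ and so joins $s\setminus s'$ to $s'\setminus s$. We obtain, for some $n\ge1$, pairwise disjoint sets $E_\nu=\{E_\nu(0)<\dots<E_\nu(n-1)\}\subseteq X$ $(\nu<\omega_1)$ such that for $\nu\ne\mu$ some edge of $G$ joins $E_\nu$ to $E_\mu$.

Enumerate $n\times n$ as $(i_m,j_m)$, $1\le m\le n^2$, and let $\Gamma_m$ be the set of pairs $\{\nu,\nu'\}$ with $\{E_\nu(i_m),E_{\nu'}(i_m)\}\in G$. An uncountable $\Gamma_m$-independent set of indices would give an uncountable $G$-independent set of points $E_\nu(i_m)$, so by Lemma~\ref{lem:exist} there is an $n^2$-structure $S$ for these graphs. For $\mu\in I_0=\omega_1\setminus S$ and $\nu\in S$ let $f_\mu(\nu)$ be some $m$ with $\{E_\nu(i_m),E_\mu(j_m)\}\in G$. Let $U$ be given by Lemma~\ref{lem:ultra}. Each $f_\mu$ takes finitely many values, so $f_\mu^{-1}(m)\in U$ for some $m$, and one $m$ serves uncountably many $\mu$. Hence there are an infinite $\Gamma_m$-clique $C_0\subseteq S$ and an uncountable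 $I'$ with $\{E_\nu(i_m),E_\mu(j_m)\}\in G$ for $\nu\in C_0$, $\mu\in I'$. Let $C$ consist of the first $\omega$ points of the $G$-clique $\{E_\nu(i_m):\nu\in C_0\}$, and let $Y=\{E_\mu(j_m):\mu\in I'\}\setminus(\sup C+1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $G\subseteq[\omega_1]^2$ have no uncountable independent set. Starting with $Y_{-1}=\omega_1$, use Lemma~\ref{lem:omega-step} to choose cliques $C_m\subseteq Y_{m-1}$ of type $\omega$ and uncountable sets $Y_m\subseteq Y_{m-1}$ above $C_m$ and completely joined to $C_m$. For $m<m'$ we have $C_{m'}\subseteq Y_{m'-1}\subseteq Y_m$, so $C_{m'}$ lies above $C_m$ and is completely joined to it. Hence $\bigcup_mC_m$ is a clique of type $\omega^2$, and its initial segments are cliques of all types $\alpha\le\omega^2$.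
\end{proof}

\begin{thebibliography}{9}
\bibitem{EvenMore}
\emph{Even more on partitioning triples of countable ordinals},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2018-146-08/\allowbreak S0002-9939-2018-13503-0/\allowbreak S0002-9939-2018-13503-0.pdf}.
\end{thebibliography}
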